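# Property (u) and isomorphic preduals of $\ell_1$

Scalars are real or complex throughout. For Banach spaces $G_n$ we write $(\sum G_n)_1$ and $(\sum G_n)_0$ for the $\ell_1$-sum and the $c_0$-sum, and $d(\cdot,\cdot)$ for the Banach–Mazur distance. An *isomorphic predual of $\ell_1$* is a Banach space $X$ whose dual $X^*$ is isomorphic to $\ell_1$. Such an $X$ is separable, because $X^*$ is.

## 1. Two theorems

**Theorem A.** Let $X^*$ be isomorphic to $\ell_1$. The following are equivalent:

1. (i) $X$ has property (u);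
2. (ii) $\kappa_u(X)<\infty$;
3. (iii) $X$ is isomorphic to $c_0$.

Moreover $\max\{\kappa_u(X),d(X^*,\ell_1)\}\le d(X,c_0)$.

**Theorem B.** There is a function $F$ with $d(X,c_0)\le F\bigl(d(X^*,\ell_1),\kappa_u(X)\bigr)$ for every isomorphic predual $X$ of $\ell_1$ with $\kappa_u(X)<\infty$. Neither variable can be dropped.

The question behind this is posed in "Unconditional Ideals in Banach Spaces": is every isomorphic predual $X$ of $\ell_1$ with $\kappa_u(X)<\infty$ isomorphic to $c_0$? Theorem A says yes. The isometric model is the known fact that $\ell_1$ has exactly one isometric predual $X$ with $\kappa_u(X)=1$, namely $c_0$. Theorem B says that the isomorphism comes with a bound depending only on two numbers. Its last sentence means that no function of $\kappa_u(X)$ alone, and no function of $d(X^*,\ell_1)$ alone, bounds $d(X,c_0)$.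

We now unpack $\kappa_u$ and property (u).

**Definition.** A sequence $(x_n)$ in $X$ is *weakly Cauchy* if $(x^*(x_n))_n$ converges for every $x^*\in X^*$. A separable space $X$ has *Pełczyński's property (u)* if for every weakly Cauchy $(x_n)$ in $X$ there is a sequence $(u_k)$ in $X$ with $\sum_k|x^*(u_k)|<\infty$ for every $x^*\in X^*$ and such that $\bigl(x_n-\sum_{k=1}^nu_k\bigr)_n$ is weakly null.

**Definition.** A constant $\kappa<\infty$ is *admissible* for $X$ if for every weakly Cauchy $(x_n)$ in $X$ there is $(u_k)$ in $X$ with $\bigl(x_n-\sum_{k=1}^nu_k\bigr)_n$ weakly null and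
$$\Bigl\|\sum_{k=1}^n\varepsilon_ku_k\Bigr\|\le\kappa\sup_m\|x_m\|\qquad\text{for all }n\text{ and all signs }\varepsilon_k=\pm1. \tag{1}$$
$\kappa_u(X)$ is the least admissible constant, and $\kappa_u(X)=\infty$ if there is none. We read "least" as "infimum"; nothing below uses that it is attained.

If $X\ne0$ then $\kappa_u(X)\ge1$: for a constant sequence $x_n=x$ the sums $\sum_{k\le n}u_k$ tend weakly to $x$, so $\|x\|\le\kappa\|x\|$ for each admissible $\kappa$.

## 2. The constants of $c_0$ and of $c$

**The space $c_0$.** Let $(x_n)$ be weakly Cauchy in $c_0$, and let $h_j=\lim_nx_n(j)$, so that $|h_j|\le\sup_m\|x_m\|$. Put $u_k=h_ke_k$. Then $x_n-\sum_{k\le n}u_k$ is bounded and tends to $0$ in each coordinate, hence is weakly null because $c_0^*=\ell_1$. The sign sums have norm at most $\sup_k|h_k|$. So $\kappa_u(c_0)=1$.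

**The space $c$ of convergent sequences.** Regard $c$ as $C(\mathbb N\cup\{\infty\})$. Its dual is $\ell_1(\mathbb N\cup\{\infty\})$, with point evaluations $\delta_j$ as unit vectors. A bounded sequence in $c$ that tends to $0$ at each point of $\mathbb N\cup\{\infty\}$ is weakly null. We show that $\kappa_u(c)=3$.

*Upper bound.* Let $(x_n)$ be weakly Cauchy and $h_j=\lim_nx_n(j)$ for $j\in\mathbb N\cup\{\infty\}$. Put $u_1=h_\infty1$ and $u_{k+1}=(h_k-h_\infty)e_k$. The partial sums are bounded; at $j\in\mathbb N$ they equal $h_j$ from $n=j+1$ on, and at $\infty$ they equal $h_\infty$. So $x_n-\sum_{k\le n}u_k$ is weakly null. At a point $j$ a sign sum is at most $|h_\infty|+|h_j-h_\infty|\le3\sup_m\|x_m\|$ in modulus.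

*Lower bound.* Let $x_n(j)=-1$ for $j\le n$ and $x_n(j)=1$ for $n<j\le\infty$. This is weakly Cauchy with $\|x_n\|=1$. Let $(u_k)$ be as in (1) and let $\eta>0$. Since $x_n(\infty)=1$, there is $N$ with $|\sum_{k\le N}u_k(\infty)-1|<\eta$. By continuity at $\infty$ there is $j\in\mathbb N$ for which $A=\sum_{k\le N}u_k(j)$ is within $2\eta$ of $1$. Since $\sum_{k\le n}u_k(j)\to-1$, there is $N'>N$ with $|\sum_{k\le N'}u_k(j)+1|<\eta$, so that $B=\sum_{N<k\le N'}u_k(j)$ is within $3\eta$ of $-2$. Choosing the sign $+$ for $k\le N$ and $-$ for $N<k\le N'$ gives a sign sum of norm at least $|A-B|\ge3-5\eta$. Hence $\kappa\ge3$.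

By Theorem A, $d(c,c_0)\ge3$. Keep in mind the mechanism of the lower bound: *signs that are constant on blocks turn cancellation into addition.* It is the engine of the main estimate.

**A predual without property (u).** Bessaga and Pełczyński (Studia Math. 19 (1960)) proved that $C[0,\omega^n]\simeq c_0$ for $1\le n<\omega$, while $C[0,\omega^\omega]\not\simeq c_0$. The dual of $C[0,\omega^\omega]$ is isometric to $\ell_1$, since $[0,\omega^\omega]$ is countable, compact and infinite. So by Theorem A the space $C[0,\omega^\omega]$ fails property (u).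

## 3. Representing the bidual by series

The purpose of this section is to replace weakly Cauchy sequences by elements of $X^{**}$. For $K<\infty$ consider:

**Condition (b$_K$).** For every $x^{**}\in X^{**}$ there is $(u_k)\subset X$ with $x^{**}(x^*)=\sum_kx^*(u_k)$ for all $x^*\in X^*$, and $\|\sum_{k\le n}\varepsilon_ku_k\|\le K\|x^{**}\|$ for all $n$ and all scalars $|\varepsilon_k|\le1$.

For given $x^*$, choosing unimodular $\varepsilon_k$ with $\varepsilon_kx^*(u_k)=|x^*(u_k)|$ gives $\sum_k|x^*(u_k)|\le K\|x^{**}\|\|x^*\|$. If $X\neq0$, then $K\ge1$: for $x^{**}=x\in X$ the sums $\sum_{k\le n}u_k$ tend weakly to $x$. For $X=c_0$, condition (b$_1$) holds with $u_k=h_ke_k$ for $h\in\ell_\infty$.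

**Lemma 1.** Let $X^*$ be separable.

1. If $\kappa$ is admissible for $X$, then (b$_K$) holds with $K=\kappa$ (real scalars) or $K=2\kappa$ (complex scalars).
2. If (b$_K$) holds, then $\kappa_u(X)\le K$.
3. If $X$ has property (u), then (b$_K$) holds for some $K<\infty$.

*Proof.* We first note a fact used in parts 1 and 3: *every $x^{**}\in X^{**}$ is the weak$^*$ limit of a weakly Cauchy sequence $(x_n)$ in $X$ with $\|x_n\|\le\|x^{**}\|$.* Indeed, by Goldstine's theorem $x^{**}$ is in the weak$^*$ closure of the ball of $X$ of radius $\|x^{**}\|$, and since $X^*$ is separable, bounded subsets of $X^{**}$ are weak$^*$ metrizable. A sequence in $X$ that converges weak$^*$ in $X^{**}$ is weakly Cauchy.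

(1) Take such $(x_n)$ for $x^{**}$, and $(u_k)$ as in (1). Then $\sum_{k\le n}x^*(u_k)\to x^{**}(x^*)$ and $\|\sum_{k\le n}\varepsilon_ku_k\|\le\kappa\|x^{**}\|$ for all signs. The cube $[-1,1]^n$ is the convex hull of the sign vectors, so the bound holds for $\varepsilon_k\in[-1,1]$. For complex $|\varepsilon_k|\le1$, splitting into real and imaginary parts gives the bound $2\kappa\|x^{**}\|$.

(2) A weakly Cauchy sequence $(x_n)$ is bounded and has a weak$^*$ limit $x^{**}\in X^{**}$ with $\|x^{**}\|\le\sup_m\|x_m\|$. The $(u_k)$ from (b$_K$) satisfies $x^*(x_n)-\sum_{k\le n}x^*(u_k)\to0$ for all $x^*$, and (1) holds with constant $K$.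

(3) Let $\sum_k|x^*(u_k)|<\infty$ for all $x^*$. By uniform boundedness the set of all sums $\sum_{k\le n}\varepsilon_ku_k$ with $|\varepsilon_k|\le1$ is bounded, so $Te_k=u_k$ defines an operator $T\in L(c_0,X)$ whose norm is the supremum of the norms of these sums. Conversely, for $T\in L(c_0,X)$ the vectors $u_k=Te_k$ satisfy $\sum|x^*(u_k)|=\|T^*x^*\|<\infty$. Also
$$\bigl(T^{**}(1,1,\dots)\bigr)(x^*)=(1,1,\dots)(T^*x^*)=\sum_kx^*(u_k).$$
By the fact above and property (u), every $x^{**}$ has the form $T^{**}(1,1,\dots)$. So the bounded linear map $T\mapsto T^{**}(1,1,\dots)$ from $L(c_0,X)$ to $X^{**}$ is onto, and the open mapping theorem gives $K$ such that $T$ can be chosen with $\|T\|\le K\|x^{**}\|$. $\square$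

## 4. Where a one-step estimate runs out

Let $S:X^*\to\ell_1$ be an isomorphism onto $\ell_1$, scaled so that $\|x^*\|\le\|Sx^*\|\le D\|x^*\|$. If $S$ were weak$^*$-to-weak$^*$ continuous, with $\ell_1=c_0^*$, then $S=V^*$ for an isomorphism $V$ of $c_0$ onto $X$, and nothing would remain to prove. But $S$ need not respect the weak$^*$ topology of $X^*$. For $X=c$ and $S$ the identity of $\ell_1(\mathbb N\cup\{\infty\})$, the sequence $\delta_n-\delta_\infty$ is weak$^*$-null in $c^*$, while in coordinates it converges to $-\delta_\infty$.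

So one looks for an inequality that is stated in the weak$^*$ topology of $X^*$ and that characterizes "$c_0$-like" behavior. In $c_0^*=\ell_1$, if $(y_n)$ is weak$^*$-null and $\|y_n\|\to\beta$, then $\|x^*+y_n\|\to\|x^*\|+\beta$. A weaker version would be enough for us: for some $c>0$,
$$\|x^*\|+c\lim\|y_n\|\le\lim\|x^*+y_n\|\quad\text{whenever }(y_n)\text{ is weak}^*\text{-null and the limits exist.}\tag{2}$$
By duality it gives $\limsup\|x+x_n\|\le\max(\|x\|,c^{-1}\limsup\|x_n\|)$ for weakly null $(x_n)$, and one can then add blocks of a basis one after another with no loss in the factor of $\|x\|$.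

Inequality (2) fails in the given norm already for $c$. Take $x^*=\delta_\infty$ and $y_n=\delta_n-\delta_\infty$: then $\|x^*+y_n\|=\|\delta_n\|=1=\|x^*\|$ while $\|y_n\|=2$. What (b$_K$) does yield in the given norm is an inequality with a factor on one side:
$$KD\,\lim\|x^*+y_n\|\ \ge\ \|x^*\|+\tfrac12\lim\|y_n\|.\tag{3}$$
(This is the depth-one case of Proposition 2 below, applied to tails of $(y_n)$.) Here is what happens if one works with (3) directly. Let $x\in X$, let $(x_n)$ be weakly null with $L=\limsup\|x_n\|$, and choose $\|x_n^*\|=1$ with $x_n^*(x+x_n)=\|x+x_n\|$. Pass to a subsequence realizing $\limsup\|x+x_n\|$ with $x_n^*\to x^*$ weak$^*$ and $\|x_n^*-x^*\|\to\beta$. By (3), $\|x^*\|+\frac12\beta\le KD$, and the limit of $x_n^*(x+x_n)$ is at most $\|x^*\|\|x\|+\beta L$. Hence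
$$\limsup\|x+x_n\|\le KD\max\bigl(\|x\|,2L\bigr).$$
Adding $j$ blocks one after another with this inequality produces the factor $(KD)^j$. This is the exact point of failure: the constant is paid again at each step. It cannot be replaced by $1$ in the given norm, since for $c$ the example above shows that the factor in (3) is at least $2$.

The way out is to pay once for arbitrarily many steps. Suppose $x^*$ is perturbed by $y^1$, then by $y^2$, and so on up to $y^p$, each taken far out in a weak$^*$-null sequence that may depend on the earlier choices. We seek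
$$KD\|x^*+y^1+\dots+y^p\|\ge\|x^*\|+\tfrac12\sum\|y^i\|-\text{small}$$
with the same $KD$ for all $p$. The plan is to use *one* functional $f\in\ell_\infty$, hence *one* element $x^{**}=S^*f$ of $X^{**}$ and one series $(u_k)$ from (b$_K$), and then block signs as in the computation of $\kappa_u(c)$. The order of choices matters: how far out $y^i$ must be depends on $(u_k)$, hence on $f$. So $f$ has to be chosen first, and it has to be large on infinitely many candidates at each position. This leads to trees. An infimum over trees will then define a norm for which (2) holds with no factor.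

## 5. Weak$^*$-null trees and an estimate with one constant

**Definition.** A *tree* is a set $T\subset\mathbb N^{<\omega}$ containing $\emptyset$, closed under initial segments, without infinite branches, such that each $t\in T$ is either *terminal* (no proper extension in $T$) or satisfies $t^\frown n\in T$ for all $n\in\mathbb N$. A *weak$^*$-null tree* in $X^*$ is a family $(x_t)_{t\in T\setminus\{\emptyset\}}\subset X^*$ such that $(x_{t^\frown n})_n$ is weak$^*$-null for each nonterminal $t$. With $t|i$ the initial segment of length $i$, put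
$$s_t=\sum_{i=1}^{|t|}x_{t|i},\qquad \ell_t=\sum_{i=1}^{|t|}\|x_{t|i}\|,\qquad s_\emptyset=0,\ \ \ell_\emptyset=0 .$$

For example, $T=\{\emptyset\}$ is a tree whose only terminal node is $\emptyset$. The tree $T=\{\emptyset\}\cup\{(n):n\in\mathbb N\}$ carries exactly the weak$^*$-null sequences. With $\mathbb N=\{1,2,\dots\}$, the set $T=\{\emptyset\}\cup\{t:1\le|t|\le t_1\}$, where $t_1$ is the first entry of $t$, is a tree: it has no infinite branch, but its depth is unbounded. In $c_0^*=\ell_1$, putting $x_t=e_m$ with $m$ the last entry of $t$ gives a weak$^*$-null tree with $\|s_t\|=\ell_t=|t|$.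

**Proposition 2.** Let $Z=(\sum G_n)_1$ with $\dim G_n<\infty$. Let $S:X^*\to Z$ be linear with $\|x^*\|\le\|Sx^*\|\le D\|x^*\|$, and let $X$ satisfy (b$_K$). Then for every $x^*\in X^*$, every weak$^*$-null tree $(x_t)_{t\in T}$ in $X^*$ and every $\eta>0$ there is a terminal $t\in T$ with
$$KD\,\|x^*+s_t\|\ \ge\ \|x^*\|+\tfrac12\ell_t-6\eta.\tag{4}$$

We shall use it with $Z=\ell_1$; the listener may take all $G_n$ to be the scalar field.

*Proof.* Let $R_m$ be the projection of $Z$ onto the first $m$ coordinates.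

**Step 1: at least half of the norm of $x_{t^\frown n}$ moves off to infinity in $Z$.** Let $t$ be nonterminal. The sequence $(x_{t^\frown n})_n$ is weak$^*$-null, hence bounded. Since the $G_i$ are finite-dimensional, there is an infinite $N_t\subset\mathbb N$ along which $Sx_{t^\frown n}\to y_t$ coordinatewise, $\|x_{t^\frown n}\|\to\lambda_t$ and $\|Sx_{t^\frown n}-y_t\|\to\zeta_t$. Here $y_t\in Z$, because $\|R_my_t\|\le\sup_n\|Sx_{t^\frown n}\|<\infty$ for all $m$. We claim that $\lambda_t\le2\zeta_t$. Fix $n\in N_t$. As $m\to\infty$ in $N_t$, $x_{t^\frown n}-x_{t^\frown m}\to x_{t^\frown n}$ weak$^*$, and the dual norm is weak$^*$ lower semicontinuous, so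
$$\|x_{t^\frown n}\|\le\liminf_m\|x_{t^\frown n}-x_{t^\frown m}\|\le\liminf_m\|Sx_{t^\frown n}-Sx_{t^\frown m}\|\le\|Sx_{t^\frown n}-y_t\|+\zeta_t .$$
Let $n\to\infty$ in $N_t$.

(For $X=c$ and $x_{(n)}=\delta_n-\delta_\infty$ we have $y_\emptyset=-\delta_\infty$, $\lambda_\emptyset=2$, $\zeta_\emptyset=1$, so the factor $2$ in the claim is attained.)

**Step 2: one functional that is large on an infinitely branching part of the tree.** We construct $f=(f_i)$ with $f_i\in G_i^*$, $\|f_i\|\le1$, and $T'\subset T$ closed under initial segments with $\emptyset\in T'$, such that each $t\in T'$ that is nonterminal in $T$ has infinitely many children $t^\frown n$ in $T'$, and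
$$|f(Sx^*)|\ge\|x^*\|-\eta,\qquad\sum_{t\in T'\setminus\{\emptyset\}}\bigl(\tfrac12\|x_t\|-|f(Sx_t)|\bigr)^+\le\eta.\tag{5}$$

*Start.* Choose $m_0$ with $\|(I-R_{m_0})Sx^*\|<\eta/2$, and for $i\le m_0$ let $f_i$ norm $(Sx^*)_i$, that is, $\|f_i\|\le1$ and $f_i((Sx^*)_i)=\|(Sx^*)_i\|$. Whatever the later $f_i$ with $\|f_i\|\le1$ are,
$$|f(Sx^*)|\ge\|R_{m_0}Sx^*\|-\eta/2\ge\|Sx^*\|-\eta\ge\|x^*\|-\eta .$$
Put $T_0'=\{\emptyset\}$. If $T=\{\emptyset\}$, put $f_i=0$ for $i>m_0$ and $T'=\{\emptyset\}$; we are done. Otherwise $T$ has countably many nodes and at least one nonterminal node, so there is a sequence $(t^j)_{j\ge1}$ of nonterminal nodes in which every nonterminal node occurs infinitely often. Let $\delta_j=2^{-j}\eta/7$. After stage $j$ we shall have a finite set $T_j'$ and the functionals $f_i$ for $i\le m_j$.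

*Stage $j$.* Let $t=t^j$. If $t\notin T'_{j-1}$, put $T'_j=T'_{j-1}$ and $m_j=m_{j-1}$. Otherwise write $\delta=\delta_j$, $y=y_t$ and make four choices.

1. Choose $m'\ge m_{j-1}$ with $\|(I-R_{m'})y\|<\delta$, and put $f_i=0$ for $m_{j-1}<i\le m'$.
2. Choose $n\in N_t$ with $t^\frown n\notin T'_{j-1}$ so large that $z:=Sx_{t^\frown n}-y$ satisfies $\|R_{m'}z\|<\delta$, $\|z\|\ge\zeta_t-\delta$ and $\|x_{t^\frown n}\|\le\lambda_t+\delta\le2\zeta_t+\delta$. This is possible because $T'_{j-1}$ is finite and $z\to0$ coordinatewise. Then $\|z\|\ge\frac12(\|x_{t^\frown n}\|-\delta)-\delta\ge\frac12\|x_{t^\frown n}\|-2\delta$.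
3. Choose $m_j>m'$ with $\|(I-R_{m_j})z\|<\delta$. For $m'<i\le m_j$ let $f_i=\theta g_i$, where $g_i\in G_i^*$, $\|g_i\|\le1$, $g_i(z_i)=\|z_i\|$, and the scalar $\theta$ with $|\theta|=1$ is chosen so that
$$\Bigl|f(R_{m'}y)+\theta\sum_{m'<i\le m_j}\|z_i\|\Bigr|=|f(R_{m'}y)|+\sum_{m'<i\le m_j}\|z_i\|\ \ge\ \|z\|-2\delta.$$
4. Put $T'_j=T'_{j-1}\cup\{t^\frown n\}$.

The number $f(R_{m'}y)$ involves only functionals that are already fixed, so $\theta$ in item 3 can be chosen; its role is to prevent the limit part $y$ from cancelling the escaping part $z$. For every continuation of $f$ with $\|f_i\|\le1$, the number $f(Sx_{t^\frown n})=f(y)+f(z)$ differs from $f(R_{m'}y)+\theta\sum_{m'<i\le m_j}\|z_i\|$ by at most $3\delta$: one $\delta$ each for the tail of $y$, the head of $z$ and the tail of $z$. So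
$$|f(Sx_{t^\frown n})|\ge\|z\|-5\delta\ge\tfrac12\|x_{t^\frown n}\|-7\delta_j .$$

*End.* Let $T'=\bigcup_jT'_j$ and put $f_i=0$ at any coordinate never treated. Each node of $T'\setminus\{\emptyset\}$ is added at its own stage and $\sum_j7\delta_j=\eta$, so (5) holds. A node is added only below a node that is already present, so $T'$ is closed under initial segments. Each $t\in T'$ that is nonterminal in $T$ is treated infinitely often after it enters, and each time it gains a new child.

**Step 3: one series, and a branch with almost disjoint supports.** We now use (b$_K$), once. Let $x^{**}=S^*f$, so $\|x^{**}\|\le D$, and take $(u_k)$ from (b$_K$). Then $\|\sum_{k\le n}\varepsilon_ku_k\|\le KD$ whenever $|\varepsilon_k|\le1$, and $\sum_k|w(u_k)|<\infty$ for all $w\in X^*$.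

Put $w_0=x^*$, $t_0=\emptyset$, and choose $k_0$ with $\sum_{k>k_0}|w_0(u_k)|<\eta/2$. Given $t_{i-1}\in T'$ that is not terminal in $T$, and $k_{i-1}$, choose a child $t_i\in T'$ of $t_{i-1}$ with $\sum_{k\le k_{i-1}}|x_{t_i}(u_k)|<\eta2^{-i-1}$. This is possible because the infinitely many children in $T'$ carry a weak$^*$-null sequence. Put $w_i=x_{t_i}$ and choose $k_i>k_{i-1}$ with $\sum_{k>k_i}|w_i(u_k)|<\eta2^{-i-1}$. Since $T$ has no infinite branch, this stops at some $t=t_p$ that is terminal in $T$.

**Step 4: block signs.** Let $E_0=[1,k_0]$ and $E_i=(k_{i-1},k_i]$. By construction $\sum_{k\notin E_i}|w_i(u_k)|\le\eta2^{-i}$ for $0\le i\le p$. Since $x^{**}(w_i)=\sum_kw_i(u_k)$,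
$$\Bigl|\sum_{k\in E_i}w_i(u_k)\Bigr|\ge|x^{**}(w_i)|-\eta2^{-i}.$$
For $k\in E_i$ let $\varepsilon_k$ be the unimodular scalar, constant on $E_i$, with $\varepsilon_k\sum_{l\in E_i}w_i(u_l)=|\sum_{l\in E_i}w_i(u_l)|$ (and $\varepsilon_k=1$ if the sum vanishes). Let $v=\sum_{k\le k_p}\varepsilon_ku_k$, so $\|v\|\le KD$. In $w_i(v)$ the part over $E_i$ is $|\sum_{l\in E_i}w_i(u_l)|$, and the rest has modulus at most $\eta2^{-i}$. Since $\sum_{i=0}^pw_i=x^*+s_t$,
$$KD\|x^*+s_t\|\ge\Bigl|\Bigl(\sum_iw_i\Bigr)(v)\Bigr|\ge\sum_i\bigl(|x^{**}(w_i)|-\eta2^{-i}\bigr)-\sum_i\eta2^{-i}\ge\sum_{i=0}^p|x^{**}(w_i)|-4\eta.$$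
Finally $x^{**}(w_i)=f(Sw_i)$ and all $t_i$ with $i\ge1$ lie in $T'$. So by (5) the right side is at least $(\|x^*\|-\eta)+(\frac12\ell_t-\eta)-4\eta$, which is (4). $\square$

## 6. A norm defined by an infimum over trees

The aim is to absorb the factor $KD$ of (4) into the norm. We minimize, over all trees, the worst value of $\|x^*+s_t\|$ minus a charge for the length of the branch. Estimate (4) keeps this infimum from collapsing, and the fact that trees can be glued gives (2) without loss.

**Proposition 3.** Under the hypotheses of Proposition 2 with $X\neq0$, put $a=1/(KD)\in(0,1]$ and $c=a/2$. There is an equivalent norm $|\cdot|$ on $X$, with dual norm also denoted $|\cdot|$, such that $a\|x^*\|\le|x^*|\le\|x^*\|$ on $X^*$ and: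
$$\text{if }(y_n)\text{ is weak}^*\text{-null},\ |x^*+y_n|\to\alpha,\ \|y_n\|\to\beta,\ \text{ then }|x^*|+c\beta\le\alpha.\tag{6}$$

*Proof.* Note that $K\ge1$ and $D\ge1$, so $a\le1$. The space $X^*$ is separable since it embeds in $Z$, hence so is $X$. For $x^*\in X^*$ put
$$|x^*|=\inf_{(x_t)_{t\in T}}\ \sup_{t\in T\text{ terminal}}\bigl(\|x^*+s_t\|-c\,\ell_t\bigr),\tag{7}$$
the infimum being over all weak$^*$-null trees in $X^*$.

**Step 1: bounds.** The tree $T=\{\emptyset\}$ gives $|x^*|\le\|x^*\|$. By (4), for every tree and every $\eta>0$ there is a terminal $t$ with $\|x^*+s_t\|\ge a\|x^*\|+c\,\ell_t-6a\eta$. So the supremum in (7) is at least $a\|x^*\|-6a\eta$, and $|x^*|\ge a\|x^*\|$.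

**Step 2: (7) is a norm.** Multiplying all $x_t$ by a nonzero scalar shows homogeneity, and $|0|=0$ by Step 1. For the triangle inequality, let $(x_t)_{t\in T}$ and $(x'_s)_{s\in T'}$ be nearly optimal for $x^*$ and $y^*$. Attach a copy of $T'$ at each terminal node of $T$:
$$T''=T\cup\{t^\frown s:t\text{ terminal in }T,\ s\in T'\},\qquad x_{t^\frown s}=x'_s\ \ (s\ne\emptyset).$$
This is a weak$^*$-null tree: an infinite branch would have to pass through a terminal node of $T$ and then give an infinite branch of $T'$. Its terminal nodes are the $t^\frown s$ with $t,s$ terminal in $T,T'$. There the value for $x^*+y^*$ is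
$$\|x^*+y^*+s_t+s'_s\|-c\ell_t-c\ell'_s\le\bigl(\|x^*+s_t\|-c\ell_t\bigr)+\bigl(\|y^*+s'_s\|-c\ell'_s\bigr).$$
Hence $|x^*+y^*|\le|x^*|+|y^*|$.

**Step 3: property (6).** Let $\eta>0$. Pass to a tail so that $|x^*+y_n|<\alpha+\eta$ and $\|y_n\|>\beta-\eta$ for all $n$. Choose weak$^*$-null trees $(x^n_t)_{t\in T_n}$ for which the supremum for $x^*+y_n$ is less than $\alpha+\eta$. Glue them under a new root:
$$T=\{\emptyset\}\cup\{n^\frown t:n\in\mathbb N,\ t\in T_n\},\qquad x_{(n)}=y_n,\qquad x_{n^\frown t}=x^n_t\ \ (t\ne\emptyset).$$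
This is a weak$^*$-null tree without infinite branches. (The depths of the $T_n$ may be unbounded in $n$, which is why trees of unbounded depth are allowed.) At a terminal node $n^\frown t$ the value for $x^*$ is
$$\|x^*+y_n+s^n_t\|-c\,\ell^n_t-c\|y_n\|\le\alpha+\eta-c(\beta-\eta).$$
So $|x^*|\le\alpha+\eta-c(\beta-\eta)$. Let $\eta\to0$.

**Step 4: $|\cdot|$ is a dual norm.** Let $C=\{x^*:|x^*|\le1\}$. It is absolutely convex and contained in the ball of $\|\cdot\|$-radius $1/a$, which is weak$^*$ compact and, as $X$ is separable, weak$^*$ metrizable. So to see that $C$ is weak$^*$ closed it suffices that it is weak$^*$ sequentially closed. Let $x^*_n\in C$ and $x^*_n\to x^*$ weak$^*$. Pass to a subsequence along which $|x^*_n|$ and $\|x^*_n-x^*\|$ converge. By (6) with $y_n=x^*_n-x^*$, $|x^*|\le\lim|x^*_n|\le1$. So $C$ is weak$^*$ closed. Put $|x|=\sup_{x^*\in C}|x^*(x)|$ for $x\in X$. Since $C$ lies between the balls of radius $1$ and $1/a$, we have $\|x\|\le|x|\le a^{-1}\|x\|$. By the bipolar theorem, $C$ is the unit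 ball of the dual norm of $|\cdot|$. $\square$

*What the new norm does on $c^*$.* Take $x^*=\delta_\infty$ and $y_n=\delta_n-\delta_\infty$, the pair that violated (2). The depth-one tree $x_{(n)}=y_n$ has the value $\|\delta_n\|-2c=1-2c$ at each terminal node, so $|\delta_\infty|\le1-2c$, whereas $\|\delta_\infty\|=1$. The limit functional has been made shorter, as (6) requires: $|\delta_n|\le\|\delta_n\|=1$ for all $n$, so (6), applied along a subsequence on which $|\delta_n|$ converges, forces $|\delta_\infty|+2c\le1$.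

The next lemma transfers (6) to $X$.

**Lemma 4.** Let $|\cdot|$ and $c$ be as in Proposition 3; in particular $|x^*|\le\|x^*\|$ on $X^*$. If $x\in X$ and $(x_n)\subset X$ is weakly null, then
$$\limsup|x+x_n|\le\max\bigl(|x|,c^{-1}\limsup|x_n|\bigr).$$

*Proof.* Let $L=\limsup|x_n|$, which is finite. Pass to a subsequence along which $|x+x_n|$ tends to its $\limsup$. Choose $|x_n^*|=1$ with $x_n^*(x+x_n)=|x+x_n|$. Pass to a further subsequence with $x_n^*\to x^*$ weak$^*$, and, for $y_n=x_n^*-x^*$, $\|y_n\|\to\beta$. By (6) with $\alpha=1$, $|x^*|+c\beta\le1$. Now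
$$x_n^*(x+x_n)=x^*(x)+y_n(x)+x^*(x_n)+y_n(x_n).$$
The two middle terms tend to $0$. For the last one, $|y_n(x_n)|\le|y_n|\,|x_n|\le\|y_n\|\,|x_n|$. So the limit is at most
$$|x^*||x|+\beta L=|x^*||x|+c\beta\cdot\tfrac Lc\le\max(|x|,L/c)\,(|x^*|+c\beta)\le\max(|x|,L/c).\qquad\square$$

The normalization $|y|\le\|y\|$ on $X^*$ was used in the estimate of $y_n(x_n)$, and (6) alone would not be enough. On $c_0$ let $|\cdot|=\frac12\|\cdot\|$, so the dual norm is $|x^*|=2\|x^*\|$. Then (6) holds with $c=2$, because $\|x^*+y_n\|-\|y_n\|\to\|x^*\|$ in $\ell_1$. But $x=0$, $x_n=e_n$ would give $\frac12\le\frac14$.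

## 7. Complemented subspaces of $c_0$

To finish we need Pełczyński's theorem that infinite-dimensional complemented subspaces of $c_0$ are isomorphic to $c_0$, with a control of constants for use in Theorem B.

**Lemma 5.** There is a function $g$ such that every infinite-dimensional $Y\subset c_0$ that is the range of a projection of norm $\le v$ satisfies $d(Y,c_0)\le g(v)$. One may take $g(v)=400(1+v)^2$.

*Proof.* **Step 1: $Y$ contains a well complemented copy of $c_0$.** Let $R_m$ be the projections of $c_0$ onto the first $m$ coordinates. Since $\dim Y=\infty$, $Y\cap\ker R_m\ne0$ for every $m$. So we find inductively $0=m_0<m_1<\cdots$ and $y_k\in Y$ with $\|y_k\|=1$, $R_{m_{k-1}}y_k=0$ and $\|y_k-R_{m_k}y_k\|\le2^{-k-1}$. Put $b_k=R_{m_k}y_k$. Then $\|b_k\|=1$, since the discarded part has norm at most $\frac14$, and $b_k$ is supported in $(m_{k-1},m_k]$. Let $b_k^*$ be a unimodular multiple of a coordinate functional at a point of $(m_{k-1},m_k]$ with $b_k^*(b_k)=1$. Define $A_0,A,Q:c_0\to c_0$ by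
$$A_0e_k=b_k,\qquad Ae_k=y_k,\qquad Qx=(b_k^*(x))_k .$$
Then $A_0$ is isometric, $\|A-A_0\|\le\sum_k2^{-k-1}=\frac12$ (so $A$ is well defined and $\|A\|\le\frac32$), $A(c_0)\subset Y$, $\|Q\|\le1$, $QA_0=\mathrm{id}$. So $\|QA-\mathrm{id}\|=\|Q(A-A_0)\|\le\frac12$, $QA$ is invertible with $\|(QA)^{-1}\|\le2$, and $B=(QA)^{-1}Q|_Y:Y\to c_0$ satisfies $\|B\|\le2$ and $BA=\mathrm{id}_{c_0}$. Hence $AB$ is a projection of $Y$ of norm at most $3$. Let $Y_1=\ker AB$. With $\oplus=\oplus_\infty$, the map $y\mapsto(By,y-ABy)$ from $Y$ onto $c_0\oplus Y_1$ has norm at most $4$, and its inverse $(x,y_1)\mapsto Ax+y_1$ has norm at most $\frac52$. So $d(Y,c_0\oplus Y_1)\le10$.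

**Step 2: decomposition.** Let $P$ be the given projection onto $Y$ and $Y_2=\ker P$. The map $x\mapsto(Px,x-Px)$ from $c_0$ onto $Y\oplus Y_2$ has norm at most $1+v$, and its inverse has norm at most $2$; so the distance is at most $2(1+v)$. Write $\approx_r$ for isomorphism with distance at most $r$, and $c_0(W)$ for the $c_0$-sum of countably many copies of $W$. Then
$$Y\approx_{10}c_0\oplus Y_1\approx_1c_0\oplus c_0\oplus Y_1\approx_{10}c_0\oplus Y,$$
$$c_0\approx_1c_0(c_0)\approx_{2(1+v)}c_0(Y\oplus Y_2)\approx_1c_0(Y)\oplus c_0(Y_2)\approx_1Y\oplus c_0(Y)\oplus c_0(Y_2)\approx_{2(1+v)}Y\oplus c_0 .$$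
In the last step we read the preceding isomorphisms backwards: $c_0(Y)\oplus c_0(Y_2)\approx_{2(1+v)}c_0$. In the sums an isomorphism of one summand is first scaled so that its inverse has norm $1$; then adding an identity does not increase the constant. Altogether $d(Y,c_0)\le10^2\cdot\bigl(2(1+v)\bigr)^2=400(1+v)^2$. $\square$

## 8. Proof of Theorem A

**Step 1: (i) and (ii) are equivalent.** (i)⇒(ii) is Lemma 1 (3) followed by Lemma 1 (2). For (ii)⇒(i), the series given by an admissible constant $\kappa$ satisfies, by choosing the signs according to the real and then to the imaginary parts of $x^*(u_k)$, $\sum_k|x^*(u_k)|\le2\kappa\|x^*\|\sup_m\|x_m\|<\infty$.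

**Step 2: (iii)⇒(ii), and the inequality.** Let $T:c_0\to X$ be an isomorphism onto $X$. Every $x^{**}\in X^{**}$ is $T^{**}h$ with $h\in\ell_\infty$, $\|h\|\le\|T^{-1}\|\|x^{**}\|$. Put $u_k=h_kTe_k$. Then $\sum_kx^*(u_k)=\sum_kh_k(T^*x^*)_k=x^{**}(x^*)$, and for $|\varepsilon_k|\le1$
$$\Bigl\|\sum_{k\le n}\varepsilon_ku_k\Bigr\|\le\|T\|\|h\|\le\|T\|\|T^{-1}\|\|x^{**}\|.$$
By Lemma 1 (2), $\kappa_u(X)\le\|T\|\|T^{-1}\|$. Taking the infimum over $T$, $\kappa_u(X)\le d(X,c_0)$. Passing to adjoints, $d(X^*,\ell_1)\le d(X,c_0)$.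

It remains to prove **(ii)⇒(iii)**. Let $X^*\simeq\ell_1$ and $\kappa_u(X)<\infty$. Lemma 1 (1) gives (b$_K$) for some $K$. Propositions 2 and 3 and Lemma 4 apply with $Z=\ell_1$ and $S:X^*\to\ell_1$ a scaled isomorphism. From now on we use the norm $|\cdot|$ on $X$, and $c\le\frac12$ is the constant of Proposition 3.

We need one theorem from the literature, due to Johnson, Rosenthal and Zippin (Israel J. Math. 9 (1971)): if $X^*$ has a basis, then $X$ has a shrinking basis. Recall that a basis with partial sum projections $P_n$ is *shrinking* if $P_n^*x^*\to x^*$ in norm for every $x^*\in X^*$. The unit vector basis of $c_0$ is shrinking, since tails of elements of $\ell_1$ tend to $0$. That of $\ell_1$ is not: the tails of $(1,1,\dots)\in\ell_\infty$ have norm $1$. In our case $X^*\simeq\ell_1$ has a basis, so $X$ has a shrinking basis. Let $P_n$ be its partial sum projections, $P_0=0$, and $M=\sup_n|P_n|<\infty$.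

**Step 3: vectors far out add almost like a maximum.** *Claim.* For all $m\ge1$ and $\varepsilon>0$ there is $n>m$ with
$$|x+y|\le(1+\varepsilon)\max(|x|,|y|/c)\quad\text{for all }x\in P_mX,\ y\in(I-P_n)X.$$
Suppose not. By homogeneity, for each $n>m$ there are $x_n\in P_mX$ and $y_n\in(I-P_n)X$ with $\max(|x_n|,|y_n|/c)=1$ and $|x_n+y_n|>1+\varepsilon$. As $P_mX$ is finite-dimensional, pass to a subsequence with $x_n\to x\in P_mX$, $|x|\le1$. Since $P_ny_n=0$, $|y_n|\le c$ and the basis is shrinking, $|x^*(y_n)|=|(x^*-P_n^*x^*)(y_n)|\to0$ for every $x^*$. So $(y_n)$ is weakly null, and Lemma 4 yields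
$$\limsup|x_n+y_n|=\limsup|x+y_n|\le\max\bigl(|x|,c^{-1}\limsup|y_n|\bigr)\le1,$$
a contradiction. If the claim holds for $n$, it holds for all larger $n$.

**Step 4: $X$ is a $c_0$-sum of finite-dimensional blocks.** Choose $0=n_0<n_1<n_2<\cdots$ so that the claim holds with $(m,n,\varepsilon)=(n_i,n_{i+1},2^{-i})$ for all $i\ge1$. Put $Q_i=P_{n_i}-P_{n_{i-1}}$, $E_i=Q_iX$, and let $x_i\in E_i$. We add odd blocks first; the skipped even blocks provide the gaps that the claim needs. If $w_j=\sum_{i\le j}x_{2i-1}$, then $w_j\in P_{n_{2j-1}}X$ and $x_{2j+1}\in(I-P_{n_{2j}})X$, so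
$$|w_{j+1}|\le(1+2^{-(2j-1)})\max\bigl(|w_j|,|x_{2j+1}|/c\bigr).$$
Here the factor in front of $|w_j|$ is $1+2^{-(2j-1)}$, and not a fixed constant as in Section 4. Since $|w_1|\le|x_1|/c$ and $\prod_i(1+2^{-i})\le e$, induction gives $|w_j|\le\frac ec\max_{i\le j}|x_{2i-1}|$. The same argument works for the even indices: $\sum_{i\le j}x_{2i}\in P_{n_{2j}}X$ and $x_{2j+2}\in(I-P_{n_{2j+1}})X$. Also $|x_i|\le2M|\sum_{l\le j}x_l|$ for $i\le j$, because $|Q_i|\le2M$. Hence
$$\frac1{2M}\max_{i\le j}|x_i|\le\Bigl|\sum_{i\le j}x_i\Bigr|\le\frac{2e}c\max_{i\le j}|x_i|.\tag{8}$$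
By (8), $(x_i)\mapsto\sum x_i$, defined on finitely supported sequences, extends to an isomorphism of $(\sum E_i)_0$ onto a closed subspace of $X$. The range contains $\bigcup_j(E_1+\dots+E_j)$, which is dense. So $X\simeq(\sum E_i)_0$.

**Step 5: the blocks factor uniformly through spaces $\ell_\infty^{k}$.** This is where $X^*\simeq\ell_1$ is used once more. Let $J:X\to X^{**}$ be canonical and $U:X^{**}\to\ell_\infty$ an isomorphism, which exists because $X^*\simeq\ell_1$. Since $Q_i$ has finite rank, $Q_i^{**}X^{**}=J(E_i)$, which we identify with $E_i$. Put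
$$A_i=UJ|_{E_i}:E_i\to\ell_\infty,\qquad B_i=Q_i^{**}U^{-1}:\ell_\infty\to E_i .$$
Then $B_iA_i=\mathrm{id}_{E_i}$, and $\|A_i\|,\|B_i\|\le\Lambda$ for some $\Lambda\ge1$ and all $i$, since $|Q_i|\le2M$.

Fix $i$; we replace $\ell_\infty$ by some $\ell_\infty^{k_i}$. The functionals $\phi_r\in E_i^*$, $\phi_r(x)=(A_ix)_r$ $(r\in\mathbb N)$, form a bounded set in a finite-dimensional space. Choose a maximal set of indices $r_1,\dots,r_{k_i}$ for which the $\phi_{r_l}$ have mutual distances greater than $1/(2\Lambda)$; it is finite. Let $I_l$ be the set of those $r$ for which $l$ is the first index with $\|\phi_r-\phi_{r_l}\|\le1/(2\Lambda)$. Then $\mathbb N=I_1\cup\dots\cup I_{k_i}$ is a partition with $r_l\in I_l$. Let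
$$\alpha_i:E_i\to\ell_\infty^{k_i},\ \ \alpha_ix=\bigl((A_ix)_{r_l}\bigr)_l,\qquad\iota:\ell_\infty^{k_i}\to\ell_\infty,\ \ \iota(\xi)=\sum_l\xi_l1_{I_l},\qquad\beta_i'=B_i\iota .$$
The map $\iota$ is an isometric embedding because the $I_l$ are nonempty. Then $\|\iota\alpha_i-A_i\|\le1/(2\Lambda)$, so $\|\beta_i'\alpha_i-\mathrm{id}_{E_i}\|=\|B_i(\iota\alpha_i-A_i)\|\le\frac12$. Put $\beta_i=(\beta_i'\alpha_i)^{-1}\beta_i'$. Then $\beta_i\alpha_i=\mathrm{id}_{E_i}$, $\|\alpha_i\|\le\Lambda$, $\|\beta_i\|\le2\Lambda$.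

**Step 6: conclusion.** The direct sums $\alpha:(\sum E_i)_0\to(\sum\ell_\infty^{k_i})_0$ and $\beta$ in the other direction are bounded and satisfy $\beta\alpha=\mathrm{id}$. So $(\sum E_i)_0$ is isomorphic to the range of the projection $\alpha\beta$ on $(\sum\ell_\infty^{k_i})_0=c_0$. It is infinite-dimensional, so by Lemma 5, $X\simeq(\sum E_i)_0\simeq c_0$. $\blacksquare$

## 9. Uniformity: the bound of Theorem B

The proof of Theorem A does not show a bound, since nothing was said about the constant $M$ of the basis. A bound follows by gluing hypothetical counterexamples into one space and applying Theorem A to it.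

**Step 1: the glued space.** Suppose that for some values $D,\kappa$ there is no finite bound. Then there are isomorphic preduals $X_n$ of $\ell_1$ with $d(X_n^*,\ell_1)\le D$, $\kappa_u(X_n)\le\kappa$ and $d(X_n,c_0)>n$. Let $X=(\sum X_n)_0$. Then $X^*=(\sum X_n^*)_1\simeq(\sum\ell_1)_1=\ell_1$, because there are isomorphisms $X_n^*\to\ell_1$ with uniformly bounded norms and inverses.

**Step 2: $X$ satisfies (b$_K$) with $K=2(\kappa+1)$.** The constant $\kappa+1$ is admissible for each $X_n$, so by Lemma 1 (1) every $X_n$ satisfies (b$_K$). Let $x^{**}=(x_n^{**})_n\in X^{**}$, the $\ell_\infty$-sum of the $X_n^{**}$, and take series $\sum_ku_k^n=x_n^{**}$ as in (b$_K$) for $X_n$. We must combine infinitely many series into one series in the $c_0$-sum, so we start the $n$-th one at time $n$. Let $v_j\in X$ have $n$-th coordinate $u^n_{j-n+1}$ for $n\le j$ and $0$ for $n>j$. The $n$-th coordinate of $\sum_{j\le J}\varepsilon_jv_j$ is $\sum_{k\le J-n+1}\varepsilon_{k+n-1}u_k^n$, so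
$$\Bigl\|\sum_{j\le J}\varepsilon_jv_j\Bigr\|\le K\sup_n\|x_n^{**}\|=K\|x^{**}\|\qquad(|\varepsilon_j|\le1).$$
The partial sums $\sum_{j\le J}v_j$ converge to $x^{**}$ on each $X_n^*$, hence on finitely supported elements of $X^*=(\sum X_n^*)_1$, and by boundedness on all of $X^*$.

**Step 3: contradiction.** By Lemma 1 (2), $\kappa_u(X)<\infty$, and by Theorem A there is an isomorphism $V$ of $X$ onto $c_0$. Let $v=\|V\|\|V^{-1}\|$. Regard $X_n$ as the $n$-th coordinate subspace of $X$. Then $Y_n=VX_n$ is infinite-dimensional, is the range of a projection on $c_0$ of norm $\le v$, and $d(X_n,Y_n)\le v$. By Lemma 5, $d(X_n,c_0)\le v\,g(v)$ for all $n$, a contradiction for large $n$. This proves the first sentence of Theorem B.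

## 10. Both variables are needed

**Step 1: $\kappa_u$ alone does not bound $d(X,c_0)$.** Let $X_n=\ell_2^n\oplus_\infty c_0$, so that $X_n^*\simeq\ell_1$. For $x^{**}=(e,h)\in\ell_2^n\oplus_\infty\ell_\infty$ put $u_1=(e,h_1e_1)$ and $u_k=(0,h_ke_k)$ for $k\ge2$. For $|\varepsilon_k|\le1$ the norm of $\sum_{k\le m}\varepsilon_ku_k$ is at most $\max(\|e\|,\sup_k|h_k|)=\|x^{**}\|$, so (b$_1$) holds, and $\kappa_u(X_n)=1$.

We show that $d(X_n,c_0)\to\infty$. Recall that the *projection constant* of a finite-dimensional space $E$ is the infimum of the $\lambda$ such that in every Banach space $W\supset E$ there is a projection onto $E$ of norm at most $\lambda$, and that the projection constants of $\ell_2^n$ tend to infinity. Let $T:X_n\to c_0$ be an isomorphism with $\|T\|\|T^{-1}\|\le d$, let $Q:X_n\to\ell_2^n$ be the norm-one projection, and let $\ell_2^n\subset W$. Extend $T|_{\ell_2^n}$ to an operator $\widetilde T:W\to\ell_\infty$ with the same norm, by the Hahn–Banach theorem in each coordinate, and compose it with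 $(QT^{-1})^{**}:\ell_\infty\to\ell_2^n$. For $e\in\ell_2^n$ we get $(QT^{-1})^{**}\widetilde Te=QT^{-1}Te=e$. So the composition is a projection of $W$ onto $\ell_2^n$ of norm $\le d$. Therefore $d(X_n,c_0)$ is at least the projection constant of $\ell_2^n$, which tends to infinity.

**Step 2: $d(X^*,\ell_1)$ alone does not bound $d(X,c_0)$.** Let $X_n=C[0,\omega^n]$, $n\ge1$. Then $X_n^*$ is isometric to $\ell_1$, and $X_n\simeq c_0$ by the theorem of Bessaga and Pełczyński recalled in Section 2, hence $\kappa_u(X_n)<\infty$ by Theorem A. Suppose that $d(X_n,c_0)$ were bounded. Then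
$$\Bigl(\sum_nC[0,\omega^n]\Bigr)_0\simeq c_0(c_0)=c_0 .$$
On the other hand, $[0,\omega^\omega)$ is the disjoint union of the compact clopen sets $[0,\omega]$ and $(\omega^n,\omega^{n+1}]$, $n\ge1$. The interval $(\omega^n,\omega^{n+1}]$ consists of the ordinals $\omega^n+\gamma$ with $1\le\gamma\le\omega^{n+1}$, because $\omega^n+\omega^{n+1}=\omega^{n+1}$. So it is order isomorphic to $[1,\omega^{n+1}]$, hence to $[0,\omega^{n+1}]$ by lowering each finite $\gamma$ by $1$. Thus the pieces are homeomorphic to $[0,\omega^n]$, $n=1,2,\dots$, and the sum above is $C_0([0,\omega^\omega))$. With $\mathbb K$ the scalar field,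
$$C[0,\omega^\omega]\simeq C_0([0,\omega^\omega))\oplus\mathbb K\simeq c_0\oplus\mathbb K\simeq c_0,$$
which contradicts $C[0,\omega^\omega]\not\simeq c_0$. So $d(X_n,c_0)$ is unbounded although $d(X_n^*,\ell_1)=1$ for all $n$. This completes the proof of Theorem B. $\blacksquare$
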